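\title{A real that is random over $L_\Sigma$ but not random for infinite time Turing machines}

\begin{abstract}
A real is ITTM-random if it avoids every Lebesgue null set that is semidecidable by an infinite time Turing machine. Every such real is random over $L_\Sigma$, where $\Sigma$ is the supremum of the accidentally writable ordinals. We show that the converse fails: there is a nonempty closed null set $R$, itself semidecidable, all of whose elements are random over $L_\Sigma$. The elements $z$ of $R$ are built so that $L_\zeta[z]$ is not a $\Sigma_2$-elementary substructure of $L_\Sigma[z]$, and this allows a machine with input $z$ to write a code of $\Sigma$. The construction is timed by the $\Pi_2$-theories of the levels of $L$ below $\Sigma$. We also prove that randomness over $L_{\Sigma+\omega}$ implies ITTM-randomness, that a real random over $L_\Sigma$ fails to be ITTM-random exactly when $\Sigma$ is writable from it, and that such reals occur in every non-null Borel set coded in $L_\Sigma$ and can write any prescribed real.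
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Two notions of randomness}

An infinite time Turing machine (ITTM) \cite{HamkinsLewis} runs an ordinary Turing program on an input $x\in2^\omega$ through ordinal time; at a limit time every cell receives the lower limit of its earlier contents. The model is recalled in Section~\ref{sec:background}. On the zero input, a real is \emph{writable} if some program halts with it as output, \emph{eventually writable} if the output of some program stabilizes on it, and \emph{accidentally writable} if it stands on a tape at some time. The suprema of the ordinals coded by such reals are denoted $\lambda$, $\zeta$ and $\Sigma$, and $\lambda^x,\zeta^x,\Sigma^x$ are the same suprema on input $x$. By a theorem of Welch \cite{Welch2000,Welch2009},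
\begin{equation}\label{eq:welch}
(\zeta,\Sigma)\ \text{is the lexicographically least pair } (\alpha,\beta) \text{ with } \alpha<\beta \text{ and } L_\alpha\prec_{\Sigma_2}L_\beta .
\end{equation}
Let $\mu$ be Lebesgue measure on $2^\omega$.

\begin{definition}\label{def:random}
A set $A\subseteq2^\omega$ is \emph{ITTM-semidecidable} if there is a program $P$ such that, for all reals $x$, $x\in A$ if and only if $P$ halts on input $x$. A real is \emph{ITTM-random} if it belongs to no ITTM-semidecidable set $A$ with $\mu(A)=0$. For an ordinal $\eta$, a real is \emph{random over $L_\eta$} if it belongs to no Borel set of measure $0$ with a Borel code in $L_\eta$.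
\end{definition}

The two notions test a real in different ways. A test for randomness over $L_\Sigma$ is a null set whose description a machine can produce without looking at the real. A test for ITTM-randomness is a null set that a machine recognizes while using the real as its input, for as long as it likes. It is known that every ITTM-random real is random over $L_\Sigma$. The reason is that a machine can simulate all programs on the zero input, where it meets a code of every $\rho<\Sigma$ and of no larger ordinal; from such a code it computes $L_\rho$, and it halts if its own input lies in a null Borel set coded in $L_\rho$. The halting set of this machine is the union of the countably many null Borel sets coded in $L_\Sigma$. The following question is posed in \cite{Question}.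

\begin{quote}
\emph{Is there a real that is random over $L_\Sigma$ and not ITTM-random?}
\end{quote}

There is a reason to guess that the answer is no. Let $x$ be random over $L_\Sigma$ and let a program halt on $x$ at a time $t<\Sigma$. The inputs on which the program has halted by time $t$ form a Borel set coded in $L_\Sigma$ (Lemma~\ref{lem:config}). This set contains $x$, so it is not null, and the program does not refute the ITTM-randomness of $x$. A counterexample therefore needs a halting computation of length at least $\Sigma$, while on the zero input all halting computations end before $\lambda\le\zeta<\Sigma$. One expects that a random input does not lengthen computations so much. The expectation is correct for reals random over $L_{\Sigma+\omega}$ (Theorem~\ref{thm:upper}), and it is wrong for reals random over $L_\Sigma$.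

\subsection{Results}

\begin{theorem}\label{thm:main}
There is a nonempty closed set $R\subseteq2^\omega$ with $\mu(R)=0$ such that every $z\in R$ is random over $L_\Sigma$, and $R$ is ITTM-semidecidable. Hence every $z\in R$ is random over $L_\Sigma$ and not ITTM-random. Moreover $R=\bigsqcup_{f\in2^\omega}R_f$ with every $R_f\ne\emptyset$, and from each $z\in R_f$ both $f$ and a code of $\Sigma$ are writable.
\end{theorem}

So the answer to the question is yes. Three further theorems, which the proof of Theorem~\ref{thm:main} does not use, locate the counterexamples.

\begin{theorem}\label{thm:upper}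
Every real $x$ that is random over $L_{\Sigma+\omega}$ is ITTM-random. More precisely, every program halting on such an $x$ halts at a time $<\Sigma$.
\end{theorem}

By Theorem~\ref{thm:main}, randomness over $L_\eta$ does not suffice for any $\eta\le\Sigma$.

\begin{theorem}\label{thm:dichotomy}
For $x$ random over $L_\Sigma$ the following are equivalent: \textup{(a)} $x$ is ITTM-random; \textup{(b)} $\Sigma^x=\Sigma$; \textup{(c)} $\Sigma$ is not writable from $x$. In particular, a real $x$ that is random over $L_\Sigma$ and not ITTM-random satisfies $\lambda^x>\Sigma$.
\end{theorem}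

The equivalence of (a) and (b) is due to Carl and Schlicht; we include a proof. The last theorem is a statement of Ku\v{c}era--G\'acs type for $L_\Sigma$.

\begin{theorem}\label{thm:ubiquity}
For every $f\in2^\omega$ and every Borel set $B$ with code in $L_\Sigma$ and $\mu(B)>0$ there is $z\in B$ that is random over $L_\Sigma$, is not ITTM-random, and from which both $f$ and a code of $\Sigma$ are writable. In particular $B$ contains $2^{\aleph_0}$ such reals.
\end{theorem}

\subsection{The plan of the proof}

A closed null set of reals random over $L_\Sigma$ is easy to find. Take ordinals $h_0\le h_1\le\cdots$ with supremum $\Sigma$, and closed sets $C_0\supseteq C_1\supseteq\cdots$ of positive measure tending to $0$ such that $C_{j+1}$ avoids the countably many null sets coded in $L_{h_j}$; let $R=\bigcap_jC_j$. If the choices are definable over $L_\Sigma$, a machine that has a code of $\Sigma$ can decide membership in $R$. The problem is to make every $z\in R$ provide such a code. Coding $\Sigma$ into $z$ by splitting the sets $C_j$ is circular, because decoding requires the sets $C_j$, and these are spread cofinally through $L_\Sigma$.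

We use the relativized form of Welch's theorem instead. If $\Sigma^z=\Sigma$, then $L_\zeta[z]\prec_{\Sigma_2}L_\Sigma[z]$ (Lemma~\ref{lem:same}). So it is enough to destroy this elementarity, and $\Sigma$ becomes accidentally writable from $z$. For this we define sets $U_\delta\subseteq2^\omega$, $\delta<\Sigma$, by a $\Sigma_1$ formula with parameters in $L_\zeta$, such that for every $z\in R$
\begin{equation}\label{eq:goal}
z\notin U_\delta \text{ for unboundedly many }\delta<\zeta,\qquad z\in U_\delta \text{ for all }\delta\in(\zeta,\Sigma).
\end{equation}
Then the $\Pi_2$ statement ``$z\notin U_\delta$ for unboundedly many $\delta$'' holds in $L_\zeta[z]$ and fails in $L_\Sigma[z]$. One would like to put $U_\delta=\emptyset$ for $\delta\le\zeta$ and $U_\delta=C_j$ for $h_{j-1}\le\delta<h_j$, but this definition has $\zeta$ as a parameter, and elementarity says nothing about it. So every ordinal $\alpha$ must behave as if it were $\zeta$: it has its own clock $h_j(\alpha)$ and its own sets $C^\alpha_j$, and it places them into the later $U_\delta$. The difficulty is to keep $U_\delta$ small although infinitely many $\alpha<\delta$ may be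 contributing.

\subsection{The idea with two sentences}\label{subsec:toy}

Let $\Phi_0$ be the sentence ``there is no largest ordinal'' and $\Phi_1$ the sentence ``every ordinal lies below a limit ordinal''. For $\delta\ge1$, $\Phi_0$ holds in $L_\delta$ exactly when $\delta$ is a limit, and $\Phi_1$ exactly when $\delta$ is a multiple of $\omega^2$. Both hold in $L_\zeta$, since $\zeta$ is a limit of limit ordinals (Lemma~\ref{lem:basic}). For each limit $\alpha$ choose a closed set $C^\alpha_1$ of measure at most $1/8$, and for each nonzero multiple $\alpha$ of $\omega^2$ a closed set $C^\alpha_2\subseteq C^\alpha_1$ of measure at most $1/64$. Write $\delta=\omega^2\xi+\omega m+k$ with $m,k<\omega$, and let $U_\delta$ be the union of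
\[
C_1^{\,\omega^2\xi+\omega m}\quad(\text{if } k\ge1 \text{ and } \delta>\omega)\qquad\text{and}\qquad C_2^{\,\omega^2\xi}\quad(\text{if } m\ge1\text{ and }\xi\ge1).
\]
The rule does not mention $\zeta$. Each $U_\delta$ has measure at most $1/8+1/64$, because only the last ordinal at which $\Phi_0$ held contributes a set $C_1$, and only the last ordinal at which $\Phi_0$ and $\Phi_1$ held contributes a set $C_2$. The set $U_\delta$ is empty at multiples of $\omega^2$, which are unbounded below $\zeta$. Finally $C^\zeta_2\subseteq U_\delta$ for all $\delta\in(\zeta,\zeta+\omega^2)$: for $\delta<\zeta+\omega$ through $C^\zeta_1$, and afterwards through $C^\zeta_2$. This is \eqref{eq:goal} for $z\in C^\zeta_2$, with $\zeta+\omega^2$ in place of $\Sigma$.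

The rule behind the example is this: $\alpha$ keeps $C^\alpha_j$ in $U_\delta$ from the first stage after $\alpha$ at which those of the first $j-1$ sentences that were true at $\alpha$ hold together again, until the first stage at which those of the first $j$ sentences do. To reach $\Sigma$ we apply the rule to a list of all $\Pi_2$ sentences; minimality of $(\zeta,\Sigma)$ implies that the whole $\Pi_2$-theory of $L_\zeta$ never recurs below $\Sigma$, so that the intervals assigned to $\zeta$ exhaust $(\zeta,\Sigma)$. Two new features appear. First, the list contains sentences false in $L_\zeta$. If $\Phi_2$ is ``every ordinal is finite'', then $\Phi_0$ and $\Phi_2$ hold together in $L_\omega$ and never again, so $\omega$ places a set $C_3^\omega$ into $U_\delta$ at $\delta=\omega\cdot2$ and never removes it. Such frozen sets lie in $U_\zeta$, and each $\alpha$ has to choose its sets outside $U_\alpha$. Second, with infinitely many sentences we obtain only that $U_\delta\setminus U_\zeta$ has small measure for suitable $\delta<\zeta$. The reals outside $U_\zeta$ that lie in $U_\delta$ for all large $\delta<\zeta$ then form a null set coded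 in $L_\Sigma$, and the elements of $R$ avoid it because they are random over $L_\Sigma$.

Section~\ref{sec:pair} explains how to define objects by recursion up to $\Sigma$, Section~\ref{sec:clock} builds the clock, Section~\ref{sec:construction} the sets $U_\delta$ and $R$, and Section~\ref{sec:main} proves Theorem~\ref{thm:main}. The other theorems are proved in Section~\ref{sec:supplements}.

\section{Background}\label{sec:background}

\subsection{Formulas and the constructible hierarchy}

A formula of set theory is $\Delta_0$ if all its quantifiers are bounded. It is $\Sigma_n$ ($\Pi_n$) if it consists of $n$ alternating blocks of like quantifiers, starting with $\exists$ (with $\forall$), in front of a $\Delta_0$ formula. The letter $\Sigma$ without subscript is always the ordinal. We write $M\prec_nN$ if $M\subseteq N$ and the same $\Sigma_n$ formulas (hence the same $\Pi_n$ formulas) with parameters in $M$ hold in $M$ and in $N$. Between transitive sets $\Delta_0$ formulas are absolute, $\Sigma_1$ formulas pass upward and $\Pi_1$ formulas pass downward. When $L_\alpha$ is considered as a structure, $\alpha\ge1$. The ordinals of $L_\alpha$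 are those below $\alpha$, and $<_L$ is the canonical well-ordering of $L$; on ordinals it is the usual order. For a real $z$, $L_\alpha[z]$ is the hierarchy constructed with $z$ as a predicate; its ordinals are those below $\alpha$, and $z\in L_\alpha[z]$ for $\alpha>\omega$. We use the following textbook fact.
\begin{itemize}
\item[(L)] The maps $\gamma\mapsto L_\gamma$, $\gamma\mapsto$ (the satisfaction relation of $L_\gamma$) and $a\mapsto\{b:b<_La\}$ are defined by fixed $\Sigma_1$ formulas over every $L_\delta$ with $\delta>\omega$ a limit; in particular their values on $L_\delta$ lie in $L_\delta$. The first map is defined in the same way over $L_\delta[z]$.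
\end{itemize}
We call $\kappa$, and $L_\kappa$, \emph{admissible} if $\kappa>\omega$ is a limit ordinal and $L_\kappa$ satisfies $\Delta_0$-collection: if $\forall u\in a\,\exists v\,\psi$ with $\psi\in\Delta_0$, then $\exists c\,\forall u\in a\,\exists v\in c\,\psi$. An admissible $L_\kappa$ also satisfies collection and replacement for $\Sigma_1$ formulas and separation for $\Delta_1$ properties, it is closed under $\Sigma_1$-recursion, and it contains the rank function of every well-founded relation that it contains. A set is \emph{countable in $M$} if it is empty or $M$ contains a surjection from $\omega$ onto it.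

\subsection{Machines}

An ITTM has three tapes (input, scratch, output) of length $\omega$ with cells containing $0$ or $1$, one head that scans the three cells at its position, and a finite program. At time $0$ the input tape contains $x$ and the other tapes contain zeros. Successor steps are Turing steps. At a limit time the head is at position $0$, the machine is in a special limit state, and each cell contains the $\liminf$ of its earlier contents; so it contains $0$ if and only if it contained $0$ cofinally often. $\mathrm{WO}$ is the set of reals coding well-orderings of subsets of $\omega$, and such a real is a \emph{code} of its order type. An ordinal is (eventually, accidentally) writable from $x$ if it has a code that is. A program may ignore its input, so $\zeta\le\zeta^x$ and $\Sigma\le\Sigma^x$. Besides \eqref{eq:welch} we use two results.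
\begin{itemize}
\item[(M1)] (Welch \cite{Welch2000,Welch2009}, relativized.) For every real $x$: $\zeta^x<\Sigma^x$, $L_{\zeta^x}[x]\prec_2L_{\Sigma^x}[x]$, and every halting computation on input $x$ halts before time $\lambda^x\le\zeta^x$.
\item[(M2)] (Hamkins and Lewis \cite{HamkinsLewis}.) $\mathrm{WO}$ is ITTM-decidable. From a code of $\rho$ one can write a code of $L_\rho$ with its elementary diagram. There is a machine simulating all programs on input $x$ simultaneously, on which all reals accidentally writable from $x$ appear.
\end{itemize}
Since every $\Pi^1_1$ set reduces recursively to $\mathrm{WO}$, all $\Pi^1_1$ sets, and in particular all arithmetical sets, are ITTM-decidable. After each simulated step in (M2) one may run halting subroutines on the simulated tapes, in a separate work space, before the simulation resumes. Doing this with the subroutines that add a top element to a coded order, or cut it at one of its elements, shows that the ordinals accidentally writable from $x$ are closed under successor and downward. They are therefore exactly the ordinals below $\Sigma^x$.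

\subsection{Borel codes and measure}

For $\sigma\in2^{<\omega}$, $[\sigma]$ is the cylinder of reals extending $\sigma$. A tree $c\subseteq2^{<\omega}$ codes the closed set $K_c$ of its infinite branches. We fix one of the usual systems of Borel codes, in which codes of $K_c$, of complements and of countable unions and intersections are obtained recursively from the data; $B_d$ is the Borel set with code $d$. Strings and rationals are identified with natural numbers, and trees and sequences of reals with reals. \emph{Hyperarithmetic in $d$} means $\Delta^1_1(d)$, and $\omega_1^c$ is the supremum of the order types of the well-orderings recursive in $c$. The following facts are from effective descriptive set theory \cite{Kechris,Sacks}.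
\begin{itemize}
\item[(D1)] ``$d$ is a Borel code'' is $\Pi^1_1$. On codes, ``$x\in B_d$'' and ``$\mu(B_d)>q$'' are $\Delta^1_1$. If $q<\mu(B_d)$, there is a closed $K_c\subseteq B_d$ with $\mu(K_c)>q$ and $c$ hyperarithmetic in $d$.
\item[(D2)] For every $\Pi^1_1$ relation $P$ there is a $\Sigma_1$ formula $\varphi_P$ such that $P(x)\Leftrightarrow L_\kappa\models\varphi_P(x)$ for all admissible $\kappa$ and reals $x\in L_\kappa$. Namely, $P(x)$ holds if and only if a certain tree recursive in $x$ is well-founded, and $\varphi_P$ asserts that this tree has a ranking function into the ordinals.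
\item[(D3)] ($\Sigma^1_1$-boundedness, used only for Theorem~\ref{thm:dichotomy}.) If $O\subseteq\mathrm{WO}$ is $\Sigma^1_1(c)$, then every element of $O$ codes an ordinal below $\omega_1^c$.
\end{itemize}

\section{The pair $(\zeta,\Sigma)$ and persistent functions}\label{sec:pair}

Everything in Sections~\ref{sec:pair}--\ref{sec:construction} follows from \eqref{eq:welch}; machines play no role until Section~\ref{sec:main}.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] $\zeta$ and $\Sigma$ are limit ordinals $>\omega$, and $\zeta$ is admissible.
\item[(b)] $\zeta$ and $\Sigma$ are limits of admissible ordinals.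
\item[(c)] There are no $\alpha<\beta<\Sigma$ with $L_\alpha\prec_2L_\beta$.
\item[(d)] Every set in $L_\zeta$ is countable in $L_\zeta$, and every set in $L_\Sigma$ is countable in $L_\Sigma$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\zeta=\gamma+1$, the $\Pi_1$ statement ``every ordinal is at most $\gamma$'' holds in $L_\zeta$, hence in $L_\Sigma$, which contains $\zeta$; this is absurd. If $\zeta=\omega$, the $\Sigma_1$ sentence ``there is a nonzero limit ordinal'' holds in $L_\Sigma$ and not in $L_\zeta$. So $\zeta>\omega$ is a limit, and the $\Pi_2$ sentence ``there is no largest ordinal'' passes to $L_\Sigma$. If $L_\zeta\models\forall u\in a\,\exists v\,\psi$ with $\psi\in\Delta_0$, then $L_\Sigma\models\exists c\,\forall u\in a\,\exists v\in c\,\psi$, witnessed by $c=L_\zeta$, and this $\Sigma_1$ statement reflects to $L_\zeta$.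

(b) By (L), ``there is an admissible ordinal above $\alpha$'' is $\Sigma_1$. For $\alpha<\zeta$ it holds in $L_\Sigma$, witnessed by $\zeta$, hence in $L_\zeta$. So $L_\zeta$ satisfies the $\Pi_2$ sentence ``above every ordinal there is an admissible one'', and then so does $L_\Sigma$.

(c) Otherwise the statement $\exists\alpha<\beta\,(L_\alpha\prec_2L_\beta)$, which is $\Sigma_1$ by (L), reflects from $L_\Sigma$ to $L_\zeta$ and gives a pair with first coordinate below $\zeta$, against \eqref{eq:welch}.

(d) We first show: if all ordinals $\le\gamma$ are countable in $L_\zeta$, then so is $L_\gamma$. Argue by induction on $\beta\le\gamma$. An enumeration of $L_\beta$ and the satisfaction relation of $L_\beta$ give an enumeration of $L_{\beta+1}$. If $\beta$ is a limit and $g\colon\omega\to\beta$ is a surjection in $L_\zeta$, then $n\mapsto$ (the $<_L$-least surjection $\omega\to L_{g(n)+1}$) is in $L_\zeta$ by $\Sigma_1$-replacement, and it enumerates $L_\beta$ along $\omega\times\omega$.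

Suppose that some ordinal below $\zeta$ is not countable in $L_\zeta$, and let $\kappa$ be the least one; it is a limit ordinal $>\omega$. Every $g\colon\omega\to\kappa$ in $L_\zeta$ is bounded in $\kappa$, since otherwise $n\mapsto$ (the $<_L$-least surjection $\omega\to g(n)+1$) would be in $L_\zeta$ and would make $\kappa$ countable. For $1\le\gamma<\kappa$ let $H_\gamma$ be the set of elements of $L_\kappa$ definable in $L_\kappa$ from parameters in $L_\gamma$. It is countable in $L_\zeta$ because $L_\gamma$ is, so the levels at which its elements appear are bounded in $\kappa$; let $\gamma'$ be the least ordinal in $(\gamma,\kappa)$ with $H_\gamma\subseteq L_{\gamma'}$. The map $\gamma\mapsto\gamma'$ is in $L_\zeta$, and so is the sequence $\gamma,\gamma',\gamma'',\dots$, whose supremum $\alpha$ is therefore below $\kappa$. If $L_\kappa\models\exists v\,\varphi(v,p)$ with $p\in L_\alpha$, the $<_L$-least witness is definable from $p$ and so lies in $L_\alpha$. By the Tarski--Vaught criterion $L_\alpha$ is an elementary substructure of $L_\kappa$. Such $\alpha$ exist above every $\gamma<\kappa$, and two of them, $\alpha<\beta$, satisfy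 $L_\alpha\prec_2L_\beta$, contradicting (c).

Hence all ordinals below $\zeta$, all $L_\gamma$ with $\gamma<\zeta$, and all their subsets in $L_\zeta$ are countable in $L_\zeta$. ``Every set is countable'' is $\Pi_2$ and passes to $L_\Sigma$.
\end{proof}

The sets $U_\delta$ will be defined by a recursion of length $\Sigma$ that must have a $\Sigma_1$ definition over $L_\Sigma$. The usual tool for this is admissibility, and $L_\Sigma$ is not admissible (Remark~\ref{rem:notadm}). But $L_\zeta$ is, and the totality of a $\Sigma_1$ function is a $\Pi_2$ statement, which passes from $L_\zeta$ to $L_\Sigma$.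

\begin{definition}
A function $F\colon L_\Sigma\to L_\Sigma$ is \emph{persistent} if its graph is defined over $L_\Sigma$ by a $\Sigma_1$ formula with parameters in $L_\zeta$. A relation on $L_\Sigma$ is persistent if its characteristic function is. Functions of several variables are functions of tuples, and a function given on a persistent domain, such as the ordinals, is extended by the value $\emptyset$.
\end{definition}

Since $L_\zeta\prec_1L_\Sigma$, a persistent $F$ maps $L_\zeta$ into $L_\zeta$, and the same formula defines $F\upharpoonright L_\zeta$ over $L_\zeta$. A persistent relation and its negation are both $\Sigma_1$, by the same formulas over $L_\zeta$ and over $L_\Sigma$. Together with $L_\zeta\prec_2L_\Sigma$ this gives the principle that we use throughout.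

\begin{lemma}[Transfer]\label{lem:transfer}
Let $Q$ be a persistent relation and $p\in L_\zeta$. Each of the statements $\exists x\,Q(x,p)$ and $\forall x\,\exists y\,Q(x,y,p)$ holds with quantifiers ranging over $L_\zeta$ if and only if it holds with quantifiers ranging over $L_\Sigma$.
\end{lemma}

To prove that a function is persistent we write down a $\Sigma_1$ formula $\varphi(x,y)$ with parameters in $L_\zeta$ and check two things: \emph{soundness}, that $L_\Sigma\models\varphi(x,y)$ forces $y$ to be the intended value at $x$; and \emph{totality below $\zeta$}, that $L_\zeta\models\forall x\,\exists y\,\varphi$. The latter sentence is $\Pi_2$, so it holds in $L_\Sigma$; hence the intended value exists in $L_\Sigma$ for all $x\in L_\Sigma$, and $\varphi$ defines it. For $a\in L_\Sigma$ let $\kappa(a)$ be the least admissible $\kappa$ with $a\in L_\kappa$; by Lemma~\ref{lem:basic}(b), $\kappa(a)<\Sigma$, and $\kappa(a)<\zeta$ for $a\in L_\zeta$.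

\begin{lemma}[Closure]\label{lem:closure}
\begin{itemize}
\item[(a)] $\Delta_0$ relations, functions $L_\Sigma\to L_\Sigma$ with $\Delta_0$ graph (both with parameters in $L_\zeta$) and the maps in \textup{(L)} are persistent. Persistence is preserved by composition, Boolean combinations and case distinctions along persistent relations.
\item[(b)] If $F$ is persistent, so is $(a,p)\mapsto F(\cdot,p)\upharpoonright a$. Hence, for persistent $F$ and $Q$, so are $(a,p)\mapsto\{F(b,p):b\in a\}$, $(a,p)\mapsto\{b\in a:Q(b,p)\}$ and the relations $\forall b\in a\,Q(b,p)$, $\exists b\in a\,Q(b,p)$.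
\item[(c)] If $Q$ is persistent and for every $x\in L_\zeta$ there is $y\in L_\zeta$ with $Q(x,y)$, then for every $x\in L_\Sigma$ there is such a $y\in L_\Sigma$, and $x\mapsto$ \textup{(}the $<_L$-least $y$ with $Q(x,y)$\textup{)} is persistent.
\item[(d)] If $G$ is persistent, there is a unique $F$ on $\Sigma\times L_\Sigma$ with $F(\cdot,p)\upharpoonright\delta\in L_\Sigma$ and $F(\delta,p)=G(\delta,p,F(\cdot,p)\upharpoonright\delta)$ for all $\delta<\Sigma$ and $p\in L_\Sigma$, and $F$ is persistent.
\item[(e)] For every formula $\varphi$, the relation $L_{\kappa(a)}\models\varphi(a)$ is persistent.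
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first sentence holds by definition. If $\varphi_F,\varphi_G$ define $F,G$, then $\exists v\,(\varphi_G(x,v)\wedge\varphi_F(v,y))$ defines $F\circ G$, and Boolean combinations and case distinctions are compositions with functions that have $\Delta_0$ graphs.

In (b)--(d) a bounded quantifier stands in front of a $\Sigma_1$ formula, and we remove it by asserting that one set $D$ contains all the witnesses.

(b) Let $\exists t\,\theta(t,b,p,y)$, $\theta\in\Delta_0$, define $F(b,p)=y$. Consider
\[
\exists D\,\bigl[\,s\text{ is a function with domain }a\ \wedge\ \forall b\in a\ \exists y,t\in D\ \bigl((b,y)\in s\wedge\theta(t,b,p,y)\bigr)\bigr].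
\]
If this holds in $L_\Sigma$, then $s=F(\cdot,p)\upharpoonright a$. For $a,p\in L_\zeta$, collection gives $D\in L_\zeta$, and $s=\{(b,y)\in a\times D:\exists t\in D\,\theta\}\in L_\zeta$. The other operations are obtained by composing the restriction of $F$, or of the characteristic function of $Q$, with functions that have $\Delta_0$ graphs.

(c) Let $\exists t\,\theta^-(t,x,y)$ define $\neg Q(x,y)$. The formula
\[
Q(x,y)\ \wedge\ \exists P,D\,\bigl[P=\{y':y'<_Ly\}\ \wedge\ \forall y'\in P\ \exists t\in D\ \theta^-(t,x,y')\bigr]
\]
is $\Sigma_1$ by (L) and sound, and it is total below $\zeta$ by the hypothesis and collection.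

(d) Let $\exists t\,\theta$ define $G$. Consider the formula saying that there are $s,D$ such that $s$ is a function with domain $\delta+1$, $s(\delta)=y$, and for all $\gamma\le\delta$ there are $r,v,t\in D$ with $r=s\upharpoonright\gamma$, $v=s(\gamma)$ and $\theta(t,\gamma,p,r,v)$. Any such $s\in L_\Sigma$ solves the recursion up to $\delta$, and two solutions agree on their common domain by induction. For $\delta,p\in L_\zeta$ a solution $s$ exists in $L_\zeta$ by $\Sigma_1$-recursion, and $D$ by collection. So solutions exist in $L_\Sigma$ for all $\delta<\Sigma$, and they fit together to $F$.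

(e) The relation ``$\kappa$ is admissible and $a\in L_\kappa$'' is persistent by (a), being $\Delta_0$ in $L_\kappa$, its satisfaction relation and the set of collection axioms. By (c), $a\mapsto\kappa(a)$ is persistent; compose with the satisfaction map.
\end{proof}

\begin{lemma}\label{lem:analytic}
\begin{itemize}
\item[(a)] Every $\Pi^1_1$ relation, restricted to the reals of $L_\Sigma$, is persistent. This covers ``$d$ is a Borel code'', ``$d$ is a Borel code and $\mu(B_d)>q$'', ``$d$ is a Borel code and $K_c\cap B_d=\emptyset$'', ``$K_c\subseteq K_{c'}$'', ``$K_c\cap K_{c'}=\emptyset$'' and ``$\mu(K_c)>q$''. Recursive operations on reals are persistent.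
\item[(b)] The relation ``$u$ is a set of trees and $\mu(\bigcup_{c\in u}K_c)\le q$'' is persistent.
\item[(c)] If $c$ is hyperarithmetic in a real of $L_\zeta$ (of $L_\Sigma$), then $c\in L_\zeta$ ($c\in L_\Sigma$). If $c\in L_\Sigma$, then $\omega_1^c<\Sigma$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (D2), $P(x)$ is equivalent to $L_{\kappa(x)}\models\varphi_P(x)$; apply Lemma~\ref{lem:closure}(e). The listed relations are $\Pi^1_1$ by (D1); for instance, the third says that $d$ is a code and $\forall x\,(x\in K_c\to x\notin B_d)$. A recursive operation has the form $x\mapsto\{n\in\omega:P(n,x)\}$ with $P$ arithmetical, and Lemma~\ref{lem:closure}(b) applies.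

(b) The set $u\in L_\Sigma$ is countable, so the measure of the union is the supremum of the measures of finite subunions. Also $K_{c_1}\cup\dots\cup K_{c_n}=K_{c_1\cup\dots\cup c_n}$, and $\mu(K_c)=\inf_m2^{-m}|c\cap2^m|$, so ``$\mu(K_c)\le q$'' is arithmetical. The admissible set $L_{\kappa(u,q)}$ contains every finite sequence of elements of $u$. Hence the relation holds if and only if $L_{\kappa(u,q)}$ satisfies ``$u$ is a set of trees, and for every $n\in\omega$ and every function $v\colon n\to u$, the union $c$ of the range of $v$ has $\mu(K_c)\le q$''. Apply Lemma~\ref{lem:closure}(e).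

(c) Let $c$ be $\Delta^1_1(d)$ and $\kappa=\kappa(d)$. By (D2) both ``$n\in c$'' and ``$n\notin c$'' are $\Sigma_1$ over $L_\kappa$, so $c\in L_\kappa$ by $\Delta_1$-separation. A well-ordering recursive in $c\in L_\Sigma$ has its rank function in $L_{\kappa(c)}$, so $\omega_1^c\le\kappa(c)<\Sigma$.
\end{proof}

\section{The $\Pi_2$-theories of the levels below $\Sigma$}\label{sec:clock}

We need a clock $h_j(\alpha)$, defined uniformly in $\alpha$, that for $\alpha=\zeta$ is cofinal in $\Sigma$. It will measure how long finite parts of the $\Pi_2$-theory of $L_\alpha$ take to recur. A theory has no parameters, while Lemma~\ref{lem:basic}(c) is about elementarity with parameters. The next lemma bridges the two by naming every element of $L_\zeta$.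

\begin{lemma}\label{lem:pointwise}
For every $a\in L_\zeta$ there is a $\Sigma_2$ formula $\sigma(v)$ without parameters whose only solution in $L_\zeta$ is $a$.
\end{lemma}

\begin{proof}
Let $H$ be the set of $a\in L_\zeta$ with such a definition. It contains $\omega$ and all natural numbers. We claim:
\begin{itemize}
\item[$(*)$] if $p$ is a tuple from $H$, $\psi\in\Delta_0$ and $L_\zeta\models\exists a\,\forall b\,\psi(a,b,p)$, then there are witnesses $a$ in $H$.
\end{itemize}
Let first $a$ be a single variable. The $<_L$-least witness is the only solution of
\[
\forall b\,\psi(a,b,p)\ \wedge\ \exists P,D\,\bigl[P=\{a':a'<_La\}\wedge\forall a'\in P\,\exists b\in D\,\neg\psi(a',b,p)\bigr],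
\]
where $D$ exists by collection in $L_\zeta$. Prefixing $\exists p$ and adding the $\Sigma_2$ definitions of the entries of $p$ gives a formula whose prenex form is $\Sigma_2$. A block of variables is contracted to one tuple, and the coordinates of a tuple in $H$ are in $H$ by the case just proved.

$H$ is transitive: if $\emptyset\ne a\in H$, then by Lemma~\ref{lem:basic}(d) and $(*)$ there is a surjection $e\colon\omega\to a$ in $H$, and $e(n)\in H$ by $(*)$ applied to $\exists v\,(n,v)\in e$. For $a\in H$, $(*)$ and (L) give $L_\gamma\in H$ with $a\in L_\gamma$, and $L_\gamma\subseteq H$ by transitivity. So $H$ is the union of the levels $L_\gamma\in H$, among which there is no largest one, and $H=L_{\zeta'}$ for a limit $\zeta'\le\zeta$. By $(*)$, $\Sigma_1$ and $\Sigma_2$ statements with parameters in $H$ pass down from $L_\zeta$ to $H$. Thus $H\prec_1L_\zeta$, and so $\Sigma_2$ statements also pass up. Hence $L_{\zeta'}\prec_2L_\zeta$, and $\zeta'=\zeta$ by Lemma~\ref{lem:basic}(c).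
\end{proof}

Fix a recursive enumeration $(\Phi_n)_{n\in\omega}$ of all $\Pi_2$ sentences without parameters. For $1\le\delta<\Sigma$ let
\[
W_\delta=\{n\in\omega:L_\delta\models\Phi_n\},\qquad W=W_\zeta .
\]
The map $\delta\mapsto W_\delta$ is persistent by Lemma~\ref{lem:closure}(a),(b). The theories have a closure property:
\begin{equation}\label{eq:closed}
\text{if }\delta\text{ is a limit of ordinals }\gamma<\delta\text{ with }n\in W_\gamma,\text{ then }n\in W_\delta .
\end{equation}
Indeed, if $\Phi_n=\forall u\,\exists v\,\psi$ and $u\in L_\delta$, then $u\in L_\gamma$ for one such $\gamma$, and $L_\gamma$ contains a witness $v$. We identify $j\in\omega$ with $\{0,\dots,j-1\}$.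

\begin{lemma}\label{lem:norecur}
There is no $\delta\in(\zeta,\Sigma)$ with $W\subseteq W_\delta$.
\end{lemma}

\begin{proof}
Suppose $W\subseteq W_\delta$ with $\zeta<\delta<\Sigma$. We show $L_\zeta\prec_2L_\delta$, which contradicts Lemma~\ref{lem:basic}(c). Let $\tau(v)=\exists u\,\forall w\,\psi$ be $\Sigma_2$ and $a$ a tuple from $L_\zeta$. If $L_\zeta\models\tau(a)$ with witness $u$, then $\forall w\,\psi(u,w,a)$ holds in $L_\Sigma$, because $L_\zeta\prec_1L_\Sigma$, and hence in $L_\delta$. Conversely let $L_\delta\models\tau(a)$, and let $\sigma(v)$ be the conjunction of the $\Sigma_2$ definitions of the entries of $a$ from Lemma~\ref{lem:pointwise}. By the first part $L_\delta\models\sigma(a)$, so $L_\delta\models\exists v\,(\sigma\wedge\tau)$. The negation of this sentence is logically equivalent to some $\Phi_n$, and $n\notin W_\delta$. Then $n\notin W$, so $L_\zeta\models\exists v\,(\sigma\wedge\tau)$, and the witness must be $a$.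
\end{proof}

Finite parts of $W$, in contrast, recur cofinally often on both sides of $\zeta$, and sentences outside $W$ die out below $\zeta$.

\begin{lemma}\label{lem:recur}
\begin{itemize}
\item[(a)] For each $n$, the set $\{\delta:W_\delta\cap n=W\cap n\}$ is unbounded in $\zeta$ and in $\Sigma$.
\item[(b)] If $n\notin W$, there is $\rho_n<\zeta$ with $n\notin W_\delta$ for all $\delta\in(\rho_n,\Sigma)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $s=W\cap n$, a finite set and so an admissible parameter for Lemma~\ref{lem:transfer}. For $\alpha<\zeta$ the statement $\exists\delta>\alpha\,(W_\delta\cap n=s)$ holds in $L_\Sigma$, witnessed by $\zeta$, so it holds in $L_\zeta$. Thus $\forall\alpha\,\exists\delta>\alpha\,(W_\delta\cap n=s)$ holds in $L_\zeta$, and by transfer in $L_\Sigma$.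

(b) Write $\neg\Phi_n$ as $\exists u\,\forall v\,\psi$ and take a witness $u\in L_{\rho_n}$, $\rho_n<\zeta$, for its truth in $L_\zeta$. Then $\forall v\,\psi(u,v)$ holds in $L_\Sigma$, hence in every $L_\delta$ with $\rho_n\le\delta<\Sigma$.
\end{proof}

\begin{definition}
For $1\le\alpha<\Sigma$ and $j\in\omega$ let $h_j(\alpha)$ be the least $\delta\in(\alpha,\Sigma)$ with $W_\alpha\cap j\subseteq W_\delta$, and $h_j(\alpha)=\infty$ if there is none.
\end{definition}

Thus $h_0(\alpha)=\alpha+1$ and $h_j(\alpha)$ is nondecreasing in $j$. With the sentences of Section~\ref{subsec:toy} at the head of the list, $h_1(\zeta)=\zeta+\omega$, $h_2(\zeta)=h_3(\zeta)=\zeta+\omega^2$ and $h_3(\omega)=\infty$. The relation $h_j(\alpha)\le\delta$, for $\delta<\Sigma$, says $\exists\gamma\in(\alpha,\delta]\;W_\alpha\cap j\subseteq W_\gamma$ and is persistent. Applying transfer to $\exists\delta\,(h_j(\alpha)\le\delta)$ gives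
\begin{equation}\label{eq:hbelow}
\text{if }\alpha<\zeta,\text{ then }h_j(\alpha)<\zeta\text{ or }h_j(\alpha)=\infty .
\end{equation}

\begin{lemma}\label{lem:cofinal}
$h_j(\zeta)<\Sigma$ for all $j$, and $\sup_jh_j(\zeta)=\Sigma$. There is a surjection $G\colon\omega\to\Sigma$ definable over $L_\Sigma$; in particular $\Sigma$ is countable.
\end{lemma}

\begin{proof}
The first claim follows from Lemma~\ref{lem:recur}(a). Let $\delta^*=\sup_jh_j(\zeta)$ and suppose $\delta^*<\Sigma$. For $n\in W$ and $j>n$ we have $n\in W_{h_j(\zeta)}$. Either $h_j(\zeta)=\delta^*$ for large $j$, or $\delta^*$ is a limit of the $h_j(\zeta)$ and \eqref{eq:closed} applies. In both cases $n\in W_{\delta^*}$. So $W\subseteq W_{\delta^*}$, contradicting Lemma~\ref{lem:norecur}. For $G$, let $e_j$ be the $<_L$-least surjection $\omega\to h_j(\zeta)$, which is in $L_\Sigma$ by Lemma~\ref{lem:basic}(d), and put $G(\langle j,n\rangle)=e_j(n)$ for a recursive bijection $\langle\cdot,\cdot\rangle\colon\omega\times\omega\to\omega$.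
\end{proof}

\begin{remark}\label{rem:notadm}
$L_\Sigma$ is not admissible: $\Sigma_1$-collection applied to $\forall j\in\omega\,\exists\delta\,(h_j(\zeta)\le\delta)$ would bound the $h_j(\zeta)$ below $\Sigma$.
\end{remark}

\section{The sets $U_\delta$ and the set $R$}\label{sec:construction}

\subsection{Systems of closed sets}

To obtain the pieces $R_f$ of Theorem~\ref{thm:main} we replace the closed set $C_j$ of the introduction by a family of $2^j$ disjoint ones. Let $\varepsilon_j=8^{-j}$. A \emph{level-$j$ system} is a family $C=(C_t)_{t\in2^j}$ of trees coding pairwise disjoint closed sets of positive measure; we write $C_t$ also for the closed set, and $|C|=\bigcup_tC_t$. A level-$(j+1)$ system $C'$ \emph{extends} $C$ if $C'_{t^\frown i}\subseteq C_t$ for all $t\in2^j$ and $i<2$. Define two functions.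
\begin{itemize}
\item For a set $u$ of trees with $\mu(\bigcup_{c\in u}K_c)\le\frac13$, $\Theta_0(u)$ is the $<_L$-least level-$0$ system $C$ with $|C|\cap K_c=\emptyset$ for all $c\in u$.
\item For a level-$j$ system $C$ and an ordinal $\eta$, $\Theta(C,\eta)$ is the $<_L$-least level-$(j+1)$ system $C'$ extending $C$ such that $\mu(|C'|)\le\varepsilon_{j+1}$ and $|C'|\cap B_d=\emptyset$ for every Borel code $d\in L_\eta$ with $\mu(B_d)=0$.
\end{itemize}
On all other arguments both functions take the value $\emptyset$, which is not a system, and $|\emptyset|=\emptyset$.

\begin{lemma}\label{lem:theta}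
For all arguments in $L_\Sigma$ of the kinds listed, the required systems exist in $L_\Sigma$, and $\Theta_0$ and $\Theta$ are persistent.
\end{lemma}

\begin{proof}
The conditions on the arguments and on the values are persistent by Lemmas~\ref{lem:analytic} and~\ref{lem:closure}(b). By Lemma~\ref{lem:closure}(c) it remains to find systems in $L_\zeta$ for arguments in $L_\zeta$.

For $\Theta_0$: $u$ is countable in $L_\zeta$, so the complement of $\bigcup_{c\in u}K_c$ has a Borel code in $L_\zeta$, and its measure is at least $\frac23$. By (D1) it has a closed subset of positive measure whose code is hyperarithmetic in that code, hence in $L_\zeta$ by Lemma~\ref{lem:analytic}(c).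

For $\Theta$: the codes of null sets in $L_\eta$ form a set in $L_\zeta$, which is countable in $L_\zeta$. So the union $N$ of these null sets is null and has a code in $L_\zeta$. Choose $m$ with $2^{-m}<\min_t\mu(C_t)$ and $2^{-m}\le2^{-(j+1)}\varepsilon_{j+1}$. Since $\mu(C_t\setminus N)=\mu(C_t)>2^{-m}$, there are two different strings $\sigma_{t,0},\sigma_{t,1}$ of length $m$ with $\mu([\sigma_{t,i}]\cap C_t\setminus N)>0$. As before, take $C'_{t^\frown i}\in L_\zeta$ closed, of positive measure, inside $[\sigma_{t,i}]\cap C_t\setminus N$. These sets are pairwise disjoint, and $\mu(|C'|)\le2^{j+1}2^{-m}\le\varepsilon_{j+1}$.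
\end{proof}

\subsection{The recursion}

By recursion on $\delta<\Sigma$ we define sets $u_\delta$ of trees, and put $U_\delta=\bigcup_{c\in u_\delta}K_c$. Once $u_\alpha$ is defined, $\alpha\ge1$, let
\[
C^\alpha_0=\Theta_0(u_\alpha),\qquad C^\alpha_{j+1}=\Theta\bigl(C^\alpha_j,h_j(\alpha)\bigr)\quad\text{if }h_j(\alpha)<\infty,
\]
with $C^\alpha_{j+1}$ undefined if $h_j(\alpha)=\infty$. Let
\[
u_\delta=\bigl\{\,C^\alpha_{j,t}:\ 1\le\alpha<\delta,\ j\ge1,\ h_{j-1}(\alpha)\le\delta<h_j(\alpha),\ t\in2^j\,\bigr\},
\]
where $C^\alpha_{j,t}=(C^\alpha_j)_t$ and a value $C^\alpha_j=\emptyset$ contributes nothing. This is the rule of Section~\ref{subsec:toy}. Note that $C^\alpha_j$ is placed into $U_\delta$ only at stages $\delta\ge h_{j-1}(\alpha)$, when the ordinals $h_0(\alpha),\dots,h_{j-1}(\alpha)$ on which it depends are visible. This is what makes the recursion $\Sigma_1$.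

\begin{lemma}\label{lem:upersistent}
The map $\delta\mapsto u_\delta$ is persistent, and the partial function $(\alpha,j)\mapsto C^\alpha_j$ has a graph that is $\Sigma_1$ over $L_\Sigma$ with parameters in $L_\zeta$.
\end{lemma}

\begin{proof}
The function sending $(\alpha,j,\delta)$ to $h_j(\alpha)$ if $h_j(\alpha)\le\delta$, and to $\emptyset$ otherwise, is persistent by Lemma~\ref{lem:closure}(b). Define $D$ by recursion on $j\in\omega$: $D(v,\alpha,0,\delta)=\Theta_0(v)$, and $D(v,\alpha,j+1,\delta)$ is $\Theta(D(v,\alpha,j,\delta),h_j(\alpha))$ if $h_j(\alpha)\le\delta$ and $\emptyset$ otherwise. It is persistent by Lemma~\ref{lem:closure}(d). If $h_{j-1}(\alpha)\le\delta$, then $h_i(\alpha)\le\delta$ for all $i<j$, and so $C^\alpha_j=D(u_\alpha,\alpha,j,\delta)$. Hence $u_\delta$ is the union of the ranges of the $D(u_\alpha,\alpha,j,\delta)$ over the pairs $(\alpha,j)\in\delta\times\omega$ satisfying a persistent condition. This is a persistent function of $\delta$ and $(u_\alpha)_{\alpha<\delta}$, and Lemma~\ref{lem:closure}(d) applies again. For $j\ge1$, $C=C^\alpha_j$ holds if and only if $\exists\delta\,(h_{j-1}(\alpha)\le\delta\wedge C=D(u_\alpha,\alpha,j,\delta))$.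
\end{proof}

\subsection{Slots and the measure of $U_\delta$}

The construction is meaningful only if $\mu(U_\alpha)\le\frac13$ for all $\alpha$. We count the contributions to $U_\delta$ by the part of the theory that their authors are waiting for. A \emph{slot} is a pair $(j,s)$ with $j\ge1$ and $s\subseteq j$. We say that $\alpha$ \emph{occupies $(j,s)$ at $\delta$} if
\[
1\le\alpha<\delta,\qquad s=W_\alpha\cap j,\qquad h_{j-1}(\alpha)\le\delta<h_j(\alpha).
\]
Then $s\subseteq W_\alpha$, while $\delta<h_j(\alpha)$ says that $s\not\subseteq W_\gamma$ for $\gamma\in(\alpha,\delta]$. Therefore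
\begin{equation}\label{eq:occupant}
\alpha=\max\{\gamma\le\delta:s\subseteq W_\gamma\}.
\end{equation}
So a slot has at most one occupant at $\delta$, and none if $s\subseteq W_\delta$. Let $O_{j,s}(\delta)=|C^\alpha_j|$ if $\alpha$ occupies $(j,s)$ at $\delta$, and $O_{j,s}(\delta)=\emptyset$ if the slot has no occupant. In the example of Section~\ref{subsec:toy} the sets $C_1$ fill the slot $(1,\{0\})$, the sets $C_2$ fill $(2,\{0,1\})$, and $C^\omega_3$ fills $(3,\{0,2\})$.

\begin{lemma}\label{lem:measure}
$U_\delta=\bigcup_{j,s}O_{j,s}(\delta)$, $\mu(O_{j,s}(\delta))\le\varepsilon_j$ and $\mu(U_\delta)\le\frac13$ for all $\delta<\Sigma$. Consequently $C^\alpha_j$ is a level-$j$ system whenever it is defined, $|C^\alpha_0|\cap U_\alpha=\emptyset$, and $C^\alpha_{j+1}$ extends $C^\alpha_j$.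
\end{lemma}

\begin{proof}
A pair $(\alpha,j)$ appears in the definition of $u_\delta$ exactly when $\alpha$ occupies $(j,W_\alpha\cap j)$ at $\delta$. By induction on $j$, $C^\alpha_j$ is either $\emptyset$ or a level-$j$ system of measure at most $\varepsilon_j$. There are $2^j$ slots $(j,s)$, so $\mu(U_\delta)\le\sum_{j\ge1}2^j8^{-j}=\sum_{j\ge1}4^{-j}=\frac13$. Hence $\Theta_0(u_\alpha)$ is a level-$0$ system disjoint from $U_\alpha$, and the rest follows from the definition of $\Theta$.
\end{proof}

\subsection{Comparing $U_\delta$ with $U_\zeta$}

The elements of $R$ will avoid $U_\zeta$, and \eqref{eq:goal} asks that they avoid $U_\delta$ for unboundedly many $\delta<\zeta$. A slot $(j,s)$ with $s\subseteq W$ is empty whenever $s$ recurs. The other slots freeze below $\zeta$.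

\begin{lemma}\label{lem:freeze}
If $(j,s)$ is a slot with $s\not\subseteq W$, there is $\rho_{j,s}<\zeta$ such that $O_{j,s}(\delta)=O_{j,s}(\zeta)$ for all $\delta\in[\rho_{j,s},\Sigma)$.
\end{lemma}

\begin{proof}
Let $w\in s\setminus W$ and let $\rho=\rho_w<\zeta$ be as in Lemma~\ref{lem:recur}(b). No $\gamma\in(\rho,\Sigma)$ has $s\subseteq W_\gamma$. By \eqref{eq:occupant}, an occupant at a stage $\delta\in(\rho,\Sigma)$ must be $\alpha_s=\max\{\gamma\le\rho:s\subseteq W_\gamma\}$. If this maximum does not exist, or if $s\ne W_{\alpha_s}\cap j$, the slot is empty at all $\delta\in(\rho,\Sigma)$. Otherwise $h_j(\alpha_s)=\infty$, and $\alpha_s$ occupies the slot at $\delta\in(\rho,\Sigma)$ if and only if $h_{j-1}(\alpha_s)\le\delta$. By \eqref{eq:hbelow}, either $h_{j-1}(\alpha_s)=\infty$ and the slot is empty after $\rho$, or $h_{j-1}(\alpha_s)<\zeta$ and the slot contains $|C^{\alpha_s}_j|$ from stage $\max(\rho+1,h_{j-1}(\alpha_s))<\zeta$ on.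
\end{proof}

\begin{lemma}\label{lem:E}
The set $E=\{x\notin U_\zeta:\exists\alpha<\zeta\ \forall\delta\in(\alpha,\zeta)\ x\in U_\delta\}$ is a null Borel set with a code in $L_\Sigma$.
\end{lemma}

\begin{proof}
Fix $\alpha<\zeta$ and let $E_\alpha=\bigcap_{\delta\in(\alpha,\zeta)}U_\delta\setminus U_\zeta$. Let $n\ge1$. By Lemma~\ref{lem:recur}(a) there is $\delta\in(\alpha,\zeta)$ with $W_\delta\cap n=W\cap n$ and $\delta\ge\rho_{j,s}$ for the finitely many slots with $j\le n$ and $s\not\subseteq W$. Consider a slot $(j,s)$ with $j\le n$. If $s\subseteq W$, then $s\subseteq W\cap n\subseteq W_\delta$ and $O_{j,s}(\delta)=\emptyset$. If $s\not\subseteq W$, then $O_{j,s}(\delta)=O_{j,s}(\zeta)\subseteq U_\zeta$. Hence $\mu(E_\alpha)\le\mu(U_\delta\setminus U_\zeta)\le\sum_{j>n}4^{-j}$. Since $n$ is arbitrary, $E_\alpha$ is null, and so is the countable union $E=\bigcup_{\alpha<\zeta}E_\alpha$.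

The sequence $(u_\delta)_{\delta\le\zeta}$ is in $L_\Sigma$ by Lemmas~\ref{lem:upersistent} and~\ref{lem:closure}(b). Let $v=\bigcup_{\delta\le\zeta}u_\delta$. If $v=\emptyset$, then $E=\emptyset$. Otherwise Lemma~\ref{lem:basic}(d) gives surjections $g\colon\omega\to\zeta$ and $e\colon\omega\to v$ in $L_\Sigma$, and
\[
E=\Bigl(\,\bigcup_{n}\ \bigcap_{n':\,g(n)<g(n')}\ \bigcup_{m:\,e(m)\in u_{g(n')}}K_{e(m)}\Bigr)\setminus\bigcup_{m:\,e(m)\in u_\zeta}K_{e(m)} .
\]
A code of this set is recursive in the reals coding $(e(m))_m$, $\{(n,n'):g(n)<g(n')\}$, $\{(m,n'):e(m)\in u_{g(n')}\}$ and $\{m:e(m)\in u_\zeta\}$, all of which are in $L_\Sigma$.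
\end{proof}

\subsection{The set $R$}

By Lemma~\ref{lem:cofinal} all $C^\zeta_j$ are defined. Let
\[
R=\bigcap_j|C^\zeta_j|,\qquad R_f=\bigcap_jC^\zeta_{j,f\upharpoonright j}\quad(f\in2^\omega).
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0) -- (10.6,0);
\draw (1,0.1) -- (1,-0.1) node[below] {$\zeta$};
\draw (2.2,0.1) -- (2.2,-0.1) node[below] {$h_0(\zeta)$};
\draw (4.4,0.1) -- (4.4,-0.1) node[below] {$h_1(\zeta)$};
\draw (6.4,0.1) -- (6.4,-0.1) node[below] {$h_2(\zeta)$};
\draw (8.2,0.1) -- (8.2,-0.1) node[below] {$h_3(\zeta)$};
\draw (10.6,0.1) -- (10.6,-0.1) node[below] {$\Sigma$};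
\draw (2.2,0.25) rectangle (4.4,1.85);
\node at (3.3,1.05) {$|C^\zeta_1|$};
\draw (4.4,0.5) rectangle (6.4,1.6);
\node at (5.4,1.05) {$|C^\zeta_2|$};
\draw (6.4,0.72) rectangle (8.2,1.38);
\node at (7.3,1.05) {$|C^\zeta_3|$};
\node at (9.3,1.05) {$\cdots$};
\end{tikzpicture}
\caption{The stages $\delta$ between $\zeta$ and $\Sigma$. The ordinals $h_j(\zeta)$ start at $h_0(\zeta)=\zeta+1$ and increase weakly to $\Sigma$. For $h_{j-1}(\zeta)\le\delta<h_j(\zeta)$ the set $U_\delta$ contains the closed set $|C^\zeta_j|$. These closed sets decrease, so their intersection $R$ is contained in $U_\delta$ for every $\delta\in(\zeta,\Sigma)$.}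
\label{fig:stages}
\end{figure}

\begin{proposition}\label{prop:R}
$R$ is closed and null, $R=\bigsqcup_fR_f$, and every $R_f$ is nonempty. Every $z\in R$ is random over $L_\Sigma$ and satisfies \eqref{eq:goal}.
\end{proposition}

\begin{proof}
Each $|C^\zeta_j|$ is a finite union of closed sets and has measure at most $\varepsilon_j$, so $R$ is closed and null. For $z\in R$ and each $j$ there is a unique $t_j\in2^j$ with $z\in C^\zeta_{j,t_j}$. Since $C^\zeta_{j+1,t_{j+1}}\subseteq C^\zeta_{j,t_{j+1}\upharpoonright j}$, uniqueness gives $t_j=t_{j+1}\upharpoonright j$, so $z\in R_f$ for exactly one $f$, namely $\bigcup_jt_j$. The set $R_f\subseteq R$ is a decreasing intersection of nonempty compact sets.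

Let $z\in R$. If $d\in L_\Sigma$ codes a null set, then $d\in L_{h_j(\zeta)}$ for some $j$ by Lemma~\ref{lem:cofinal}, and $|C^\zeta_{j+1}|\cap B_d=\emptyset$. So $z$ is random over $L_\Sigma$, and in particular $z\notin E$. Also $z\notin U_\zeta$, because $z\in|C^\zeta_0|$. By the definition of $E$, for every $\alpha<\zeta$ there is $\delta\in(\alpha,\zeta)$ with $z\notin U_\delta$. Finally let $\delta\in(\zeta,\Sigma)$ and let $j$ be least with $h_j(\zeta)>\delta$, which exists by Lemma~\ref{lem:cofinal}. Then $j\ge1$ since $h_0(\zeta)=\zeta+1\le\delta$, and $h_{j-1}(\zeta)\le\delta<h_j(\zeta)$. So $z\in|C^\zeta_j|\subseteq U_\delta$ (Figure~\ref{fig:stages}).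
\end{proof}

\section{Writing $\Sigma$, and the proof of Theorem~\ref{thm:main}}\label{sec:main}

\subsection{Elements of $R$ make $\Sigma$ accidentally writable}

Fact (M1) speaks of $\zeta^z$. The next lemma identifies it, using the minimality of $(\zeta,\Sigma)$ once more.

\begin{lemma}\label{lem:same}
If $\Sigma^z=\Sigma$, then $\zeta^z=\zeta$, and hence $L_\zeta[z]\prec_2L_\Sigma[z]$.
\end{lemma}

\begin{proof}
Let $\eta=\zeta^z$. Then $\zeta\le\eta<\Sigma$ and $L_\eta[z]\prec_2L_\Sigma[z]$ by (M1). The ordinal $\eta>\omega$ is a limit: if $\eta=\gamma+1$, ``every ordinal is at most $\gamma$'' would pass to $L_\Sigma[z]$. By (L), the $\Sigma_1$ formula $\exists\gamma\,(v\in L_\gamma)$, abbreviated $v\in L$, defines $L_\eta$ in $L_\eta[z]$ and $L_\Sigma$ in $L_\Sigma[z]$. The relativization of a $\Sigma_2$ formula $\exists u\,\forall v\,\psi$ to $L$ is $\exists u\,(u\in L\wedge\forall v\,(v\in L\to\psi))$. Here $u\in L$ is $\Sigma_1$ and $\forall v\,(v\in L\to\psi)$ is equivalent to a $\Pi_1$ formula, so the relativization is $\Sigma_2$. Hence $L_\eta\prec_2L_\Sigma$. If $\eta>\zeta$, this and $L_\zeta\prec_2L_\Sigma$ give $L_\zeta\prec_2L_\eta$,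 contradicting Lemma~\ref{lem:basic}(c).
\end{proof}

\begin{proposition}\label{prop:bigger}
$\Sigma^z>\Sigma$ for every $z\in R$.
\end{proposition}

\begin{proof}
Suppose $\Sigma^z=\Sigma$, so $L_\zeta[z]\prec_2L_\Sigma[z]$. Let $\exists w\,\theta(w,u,\delta)$, $\theta\in\Delta_0$, with parameters in $L_\zeta$, define $u=u_\delta$ over $L_\Sigma$ and over $L_\zeta$ (Lemma~\ref{lem:upersistent}). In the larger structures $L_\zeta[z]$ and $L_\Sigma[z]$ this formula might have nonconstructible solutions, so we restrict the witnesses to $L$. Let $\chi(\delta)$ be
\[
\exists\gamma\,\exists M\,\exists u,w\in M\ \bigl[M=L_\gamma\ \wedge\ \theta(w,u,\delta)\ \wedge\ \forall c\in u\ \exists\sigma\in2^{<\omega}\,(\sigma\subseteq z\wedge\sigma\notin c)\bigr],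
\]
a $\Sigma_1$ formula whose parameters $z$, $2^{<\omega}$ and those of $\theta$ are in $L_\zeta[z]$. If $\chi(\delta)$ holds in $L_\Sigma[z]$, then $u,w\in L_\Sigma$ and $L_\Sigma\models\theta(w,u,\delta)$, so $u=u_\delta$ and $z\notin U_\delta$. If $\delta<\zeta$ and $z\notin U_\delta$, then $u_\delta$ and a witness $w$ lie in some $L_\gamma$ with $\gamma<\zeta$, so $\chi(\delta)$ holds in $L_\zeta[z]$. By the first half of \eqref{eq:goal}, the $\Pi_2$ statement $\forall\alpha\,\exists\delta>\alpha\ \chi(\delta)$ holds in $L_\zeta[z]$. By the second half it fails in $L_\Sigma[z]$ at $\alpha=\zeta$. This is a contradiction, and $\Sigma^z\ge\Sigma$ gives the claim.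
\end{proof}

\subsection{The programs}

An accidentally written code of $\Sigma$ can be recognized, because \eqref{eq:welch} characterizes $\Sigma$ inside any higher level of $L$.

\begin{lemma}\label{lem:q}
There is a program $q$ that halts on $x$ if and only if $\Sigma^x>\Sigma$, and whose output on halting is a code of $\Sigma$.
\end{lemma}

\begin{proof}
The program simulates all programs on input $x$. After each simulated step it applies to each real $y$ on a simulated tape the following subroutine, which halts by (M2). Decide whether $y\in\mathrm{WO}$. If so, and $y$ codes $\rho$, write a code of $\rho^*=\rho+\omega\cdot2$ and a code of $L_{\rho^*}$ with its elementary diagram, and look up the sentence $\exists\alpha<\beta\,(L_\alpha\prec_2L_\beta)$, which has its true meaning in $L_{\rho^*}$ by (L). Call $y$ \emph{good} if the sentence holds.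

By Lemma~\ref{lem:basic}(c) every pair $\alpha<\beta$ with $L_\alpha\prec_2L_\beta$ has $\beta\ge\Sigma$, and $(\zeta,\Sigma)$ is such a pair. So $y$ is good if and only if $\Sigma<\rho^*$. If $\rho<\Sigma$, there are admissible, hence limit, ordinals $\rho<\kappa_1<\kappa_2<\Sigma$, and $\rho^*\le\kappa_2$. So $y$ is good if and only if $\rho\ge\Sigma$. At the first good $y$, the lexicographically least pair in $L_{\rho^*}$ is $(\zeta,\Sigma)$ by \eqref{eq:welch}. The program finds in the diagram the point representing its second coordinate, outputs the coded membership relation on the members of that point, which is a code of $\Sigma$, and halts.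

If $\Sigma^x>\Sigma$, a code of $\Sigma$ appears in the simulation and is good, so $q$ halts. If $q$ halts, some $\rho\ge\Sigma$ is accidentally writable from $x$, so $\Sigma^x>\rho\ge\Sigma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:R} it remains to semidecide $R$ and to write $f$ and $\Sigma$. In $L_{\Sigma+\omega}$ the ordinals $\zeta$ and $\Sigma$ are definable without parameters, as the lexicographically least pair, and so are the sets $L_\zeta$ and $L_\Sigma$. By Lemma~\ref{lem:upersistent} the sequence $(C^\zeta_j)_j$ is definable over $L_\Sigma$ from $\zeta$ and finitely many parameters in $L_\zeta$, and these parameters are definable in $L_\zeta$ by Lemma~\ref{lem:pointwise}. Hence there is a recursive list of sentences $\varphi_{j,t,\sigma}$ such that the string $\sigma$ is in the tree $C^\zeta_{j,t}$ if and only if $L_{\Sigma+\omega}\models\varphi_{j,t,\sigma}$.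

Let $P$ be the following program on input $x$. Keeping a copy of $x$, run $q$ on $x$. If $q$ halts, write from its output a code of $\Sigma+\omega$, then the elementary diagram of $L_{\Sigma+\omega}$, and then the real $T=\{(j,t,\sigma):\sigma\in C^\zeta_{j,t}\}$. Decide the arithmetical question whether $\forall j\,\exists t\in2^j\,\forall n\ (j,t,x\upharpoonright n)\in T$, that is, whether $x\in R$. If not, loop forever. If so, compute for each $j$ the unique such $t$, which is $f\upharpoonright j$ for the $f$ with $x\in R_f$, output the join of $f$ and the code of $\Sigma$, and halt.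

By Lemma~\ref{lem:q}, $P$ halts on $x$ if and only if $\Sigma^x>\Sigma$ and $x\in R$. By Proposition~\ref{prop:bigger} this is equivalent to $x\in R$. So $R$ is an ITTM-semidecidable null set, and none of its elements is ITTM-random. The two halves of the output of $P$ on $z\in R_f$ show that $f$ and a code of $\Sigma$ are writable from $z$.
\end{proof}

\begin{remark}
The real $T$ is definable over $L_\Sigma$, so the null set $R$ has a Borel code in $L_{\Sigma+\omega}$, and no element of $R$ is random over $L_{\Sigma+\omega}$, as Theorem~\ref{thm:upper} requires.
\end{remark}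

\section{The upper bound, the dichotomy and ubiquity}\label{sec:supplements}

\subsection{Computations of length below $\Sigma$}

Fix a program $p$. We let a halted machine keep its tapes and its halting state forever, with the head at position $0$ at limit times. For a time $t$, a cell $i$ of one of the tapes, a state $a$ and a position $k$, let $A^t_i$, $S^t_a$, $H^t_k$ be the sets of inputs $y$ on which, at time $t$, cell $i$ contains $0$, the state is $a$, the head is at $k$.

\begin{lemma}\label{lem:config}
There is a persistent function assigning to each $t<\Sigma$ a sequence of Borel codes of the sets $A^t_i$, $S^t_a$, $H^t_k$. Consequently, if $x$ is random over $L_\Sigma$ and $p$ halts on $x$ at a time $<\Sigma$, then $\{y:p\text{ halts on }y\}$ is not null.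
\end{lemma}

\begin{proof}
Use recursion on $t$ (Lemma~\ref{lem:closure}(d)). At $t=0$ the sets are clopen. For the successor step, let $X^t_{k,a,v}$, $v\in2^3$, be the set of inputs with head at $k$, state $a$ and scanned symbols $v$ at time $t$, a finite Boolean combination of sets of time $t$. If cell $i$ is at position $k$, then $A^{t+1}_i$ is the union of $A^t_i\setminus H^t_k$ and of those $X^t_{k,a,v}$ on which $p$ leaves $0$ in cell $i$; $S^{t+1}_{a'}$ and $H^{t+1}_{k'}$ are the unions of those $X^t_{k,a,v}$ on which $p$ passes to state $a'$, respectively to position $k'$. So the codes for $t+1$ are recursive in those for $t$. For limit $t$ let $g$ be the $<_L$-least surjection $\omega\to t$, a persistent function of $t$ by Lemmas~\ref{lem:basic}(d) and~\ref{lem:closure}(c). Then $A^t_i=\bigcap_n\bigcup_{m:\,g(m)>g(n)}A^{g(m)}_i$, $S^t_{\mathrm{halt}}=\bigcup_mS^{g(m)}_{\mathrm{halt}}$, $S^t_{\mathrm{limit}}$ is its complement, $H^t_0=2^\omega$, and the remaining sets are empty. The codes are recursive in the sequence of codes for the times $g(m)$ and the real $\{(n,m):g(n)<g(m)\}$, which are persistent functions of the earlier data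 by Lemma~\ref{lem:closure}(b).

If $p$ halts on $x$ at $t<\Sigma$, then $x\in S^t_{\mathrm{halt}}$, which has a code in $L_\Sigma$ and so is not null; it is contained in the halting set of $p$.
\end{proof}

\subsection{Randomness over $L_{\Sigma+\omega}$}

We show that on a sufficiently random input the configurations at times $\zeta$ and $\Sigma$ agree and the computation then loops. Transfer cannot be applied to a single input, but it applies to the measures of sets of inputs.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Fix a program $p$ and a cell $i$. For $\alpha<\beta\le\Sigma$ let $F_{\alpha,\beta}=\bigcup_{t\in(\alpha,\beta)}A^t_i$, the set of inputs on which the cell shows $0$ at some time strictly between $\alpha$ and $\beta$. For $\beta<\Sigma$, enumerating $\beta$ by the $<_L$-least surjection from $\omega$ and using Lemma~\ref{lem:config} gives a code of $F_{\alpha,\beta}$ as a persistent function of $(\alpha,\beta)$. So the relation $\mu(F_{\alpha,\beta})>q$ is persistent. By the limit rule,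
\[
A^\zeta_i=\bigcap_{\alpha<\zeta}F_{\alpha,\zeta},\qquad A^\Sigma_i=\bigcap_{\alpha<\Sigma}F_{\alpha,\Sigma}.
\]

\emph{Step 1. If $\alpha<\zeta$ and $\alpha<\beta<\Sigma$, then $F_{\alpha,\beta}\setminus F_{\alpha,\zeta}$ is a null set coded in $L_\Sigma$.} For $\beta\le\zeta$ it is empty. For $\beta>\zeta$ we have $F_{\alpha,\zeta}\subseteq F_{\alpha,\beta}$, and if the difference is not null there is a rational $q$ with $\mu(F_{\alpha,\beta})>q\ge\mu(F_{\alpha,\zeta})$. By transfer $\mu(F_{\alpha,\beta'})>q$ for some $\beta'\in(\alpha,\zeta)$, which is impossible since $F_{\alpha,\beta'}\subseteq F_{\alpha,\zeta}$.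

\emph{Step 2. $A^\Sigma_i\setminus A^\zeta_i$ is covered by countably many null sets coded in $L_\Sigma$.} If $y$ is in this set, then $y\notin F_{\alpha,\zeta}$ for some $\alpha<\zeta$, while $y\in F_{\alpha,\Sigma}$, so $y\in F_{\alpha,\beta}$ for some $\beta<\Sigma$. Apply Step 1; there are countably many pairs $(\alpha,\beta)$.

\emph{Step 3. $\mu(A^\zeta_i)\le\mu(A^\Sigma_i)$.} Let $q<\mu(A^\zeta_i)$ be rational. For $\alpha<\zeta$ we have $\mu(F_{\alpha,\zeta})>q$, and $F_{\alpha,\zeta}$ is the increasing union of the $F_{\alpha,\beta}$ over the countably many $\beta\in(\alpha,\zeta)$. So $\forall\alpha\,\exists\beta>\alpha\ \mu(F_{\alpha,\beta})>q$ holds in $L_\zeta$, and by transfer in $L_\Sigma$. Hence $\mu(F_{\alpha,\Sigma})>q$ for all $\alpha<\Sigma$. These sets decrease in $\alpha$ and $\Sigma$ is countable, so $\mu(A^\Sigma_i)\ge q$.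

\emph{Step 4. $A^\zeta_i\setminus A^\Sigma_i$ is a null set coded in $L_{\Sigma+\omega}$.} By Step 2, $\mu(A^\zeta_i\cap A^\Sigma_i)=\mu(A^\Sigma_i)$, and by Step 3 this is at least $\mu(A^\zeta_i)$. With $G$ from Lemma~\ref{lem:cofinal}, $A^\Sigma_i=\bigcap_n\bigcup_{m:\,G(m)>G(n)}F_{G(n),G(m)}$. The relation $G(n)<G(m)$ and the sequence of codes of the $F_{G(n),G(m)}$ are reals definable over $L_\Sigma$, so they are in $L_{\Sigma+1}$, and a code of $A^\zeta_i\setminus A^\Sigma_i$ is recursive in them and a code of $A_i^\zeta$. This is the only step that needs more than randomness over $L_\Sigma$.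

\emph{Step 5. The loop.} Let $x$ be random over $L_{\Sigma+\omega}$, hence over $L_\Sigma$, and suppose that $p$ has not halted on $x$ before time $\Sigma$. By Steps 2 and 4 every cell has the same content at times $\zeta$ and $\Sigma$; state and head position agree because both times are limits. If a cell shows $1$ at time $\zeta$, then $x\notin F_{\alpha,\zeta}$ for some $\alpha<\zeta$; by Step 1, $x\notin F_{\alpha,\beta}$ for all $\beta<\Sigma$, so the cell shows $1$ throughout $[\zeta,\Sigma]$. Let $\zeta+\pi=\Sigma$. We prove by induction on $\xi$ that the configuration at time $\zeta+\pi\cdot\xi$ equals that at time $\zeta$. The configuration at a time $s+\tau$ is determined by $\tau$ and the configuration at time $s$; so once the claim holds for $\xi$, the configurations at times $\zeta+\pi\cdot\xi+\tau$ and $\zeta+\tau$ agree for $\tau\le\pi$, and $\tau=\pi$ gives the successor step. Let $\xi$ be a limit. The machine has not halted before time $\zeta+\pi\cdot\xi$. A cell with $1$ at time $\zeta$ has shown $1$ ever since, and a cell with $0$ at time $\zeta$ showed $0$ at the cofinally many times $\zeta+\pi\cdot\xi'$, $\xi'<\xi$. So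 the limit rule reproduces the configuration of time $\zeta$. Every time $\ge\zeta$ has the form $\zeta+\pi\cdot\xi+\tau$ with $\tau<\pi$, so $p$ never halts on $x$.

Thus every program halting on $x$ halts before $\Sigma$, and by Lemma~\ref{lem:config} its halting set is not null. So $x$ is ITTM-random.
\end{proof}

\subsection{The dichotomy}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
(b)$\Rightarrow$(c): a writable ordinal is accidentally writable, hence below $\Sigma^x$. (c)$\Rightarrow$(b): if $\Sigma^x\ne\Sigma$, then $\Sigma^x>\Sigma$, and the program $q$ of Lemma~\ref{lem:q} writes a code of $\Sigma$ from $x$.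

(b)$\Rightarrow$(a): if a program halts on $x$, then by (M1) it does so at a time below $\lambda^x\le\zeta^x<\Sigma^x=\Sigma$, and its halting set is not null by Lemma~\ref{lem:config}. This is where randomness over $L_\Sigma$ is used.

(a)$\Rightarrow$(b): it suffices to show that the halting set $A_q=\{y:\Sigma^y>\Sigma\}$ of $q$ is null. We claim that $q$ halts on no input at a time $t<\Sigma$. Fix $t<\Sigma$ and, by Lemma~\ref{lem:basic}(d), a code $c\in L_\Sigma$ of $t+1$. Let $O$ be the set of outputs of $q$ on the inputs on which it has halted by time $t$. A real $w$ is in $O$ if and only if there are reals $y$ and $r$ such that $r$ is a family of configurations indexed by the field of $c$, which starts with the initial configuration for $y$, obeys the successor rule and the limit rule along the order $c$, and ends with a halting configuration with output $w$. These conditions are arithmetical in $y,r,w,c$, so $O$ is $\Sigma^1_1(c)$. All elements of $O$ are codes of $\Sigma$. If $O\ne\emptyset$, (D3) gives $\Sigma<\omega_1^c$, contradicting Lemma~\ref{lem:analytic}(c). This proves the claim. By Theorem~\ref{thm:upper}, $A_q$ then contains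 no real that is random over $L_{\Sigma+\omega}$. Since $L_{\Sigma+\omega}$ is countable, almost every real is random over it, so $A_q$ is null.

Finally, if $x$ is random over $L_\Sigma$ and not ITTM-random, then $\Sigma$ is writable from $x$, hence so is $\Sigma+1$, and $\lambda^x>\Sigma$.
\end{proof}

\subsection{Ubiquity}

The set $R$ may be disjoint from a given set $B$, but some tail of each element of $R$ falls into $B$, and a tail inherits all the properties in question.

\begin{proof}[Proof of Theorem~\ref{thm:ubiquity}]
By (D1) and Lemma~\ref{lem:analytic}(c) there is a tree $c\in L_\Sigma$ with $K_c\subseteq B$ and $\mu(K_c)>0$. Let $S$ be the set of minimal strings not in $c$. It is prefix-free, the cylinders $[\sigma]$, $\sigma\in S$, cover exactly the complement of $K_c$, and so $r=\sum_{\sigma\in S}2^{-|\sigma|}=1-\mu(K_c)<1$. Let $G_n$ be the union of the cylinders $[\sigma_1{}^\frown\cdots{}^\frown\sigma_n]$ with $\sigma_1,\dots,\sigma_n\in S$. Then $\mu(G_n)\le r^n$, so $\bigcap_nG_n$ is null, with a code recursive in $c$.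

Take $z_0\in R_f$. Suppose that no tail of $z_0$, including $z_0$ itself, is in $K_c$. Then $z_0=\sigma_1{}^\frown z_1$ with $\sigma_1\in S$, the tail $z_1$ is not in $K_c$, so $z_1=\sigma_2{}^\frown z_2$ with $\sigma_2\in S$, and so on. Thus $z_0\in\bigcap_nG_n$, contradicting its randomness over $L_\Sigma$. So $z_0=\sigma^\frown z$ for some string $\sigma$ and some $z\in K_c\subseteq B$.

If $z$ were in a null set $B_d$ with $d\in L_\Sigma$, then $z_0$ would be in $\{\sigma^\frown y:y\in B_d\}$, a null set with a code recursive in $d$. So $z$ is random over $L_\Sigma$. The set $\{x:\sigma^\frown x\in R\}$ has measure $2^{|\sigma|}\mu(R\cap[\sigma])=0$, contains $z$, and is semidecided by the program that writes $\sigma^\frown x$ and runs $P$ on it. So $z$ is not ITTM-random, and the same program writes $f$ and a code of $\Sigma$ from $z$.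

Let $Z$ be the set of the reals $z\in B$ obtained in this way as $f$ ranges over $2^\omega$. Only countably many reals are writable from each $z$, and every $f$ is writable from some $z\in Z$. Hence $2^{\aleph_0}\le|Z|\cdot\aleph_0$, and $|Z|=2^{\aleph_0}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HamkinsLewis}
Hamkins and Lewis, \emph{Infinite time Turing machines}, 2000.

\bibitem{Kechris}
Kechris, \emph{Measure and category in effective descriptive set theory}, 1973.

\bibitem{Question}
\emph{Randomness For Infinite Time Turing Machines},
\texttt{https://imsarchives.nus.edu.sg/\allowbreak oldwww2/\allowbreak events/\allowbreak 2019/\allowbreak recur/\allowbreak files/\allowbreak philipp.pdf}.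

\bibitem{Sacks}
Sacks, \emph{Higher Recursion Theory}.

\bibitem{Welch2000}
Welch, \emph{The length of infinite time Turing machine computations}, 2000.

\bibitem{Welch2009}
Welch, \emph{Characteristics of discrete transfinite time Turing machine models}, 2009.

\end{thebibliography}
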